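\title{Weighted shifts as compressions of normal operators modulo the Hilbert--Schmidt class}

\begin{abstract}
We show that every hyponormal weighted shift $T$ satisfies Voiculescu's Conjecture~4: the operator $T\oplus T^*$ is the sum of a normal operator and a Hilbert--Schmidt operator $K$ with $\|K\|_2^2\le 26\|T\|^2$. The proof is an explicit construction that applies to every weighted shift with trace class self-commutator. The weights are replaced by a step function, and the two chains of basis vectors of $T\oplus T^*$ are joined into cycles by slow rotations. We also characterize the weighted shifts $T$ for which some $T\oplus S$ is normal plus Hilbert--Schmidt, and we determine the infimum of $\|K\|_2^2$ up to absolute constants. For hyponormal $T$ one always has $\|K\|_2\ge\|T\|$, and equality can be attained exactly when $T$ is subnormal. Almost normal bilateral weighted shifts satisfy the conjecture as well.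
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal H$ be a separable, infinite dimensional, complex Hilbert space and $L(\mathcal H)$ the algebra of bounded linear operators on it. We write $\mathcal C_1$ and $\mathcal C_2$ for the trace class and the Hilbert--Schmidt class, with norms $\|\cdot\|_1$ and $\|\cdot\|_2$; the facts about them that we use are recalled in Section~\ref{sec:facts}. The \emph{self-commutator} $D_S=S^*S-SS^*$ of $S\in L(\mathcal H)$ vanishes exactly when $S$ is normal. The operator $S$ is \emph{almost normal} if $D_S\in\mathcal C_1$, and $AN(\mathcal H)$ denotes the class of such operators. It is \emph{hyponormal} if $D_S\ge0$, and \emph{subnormal} if there is a normal operator $N$ on a Hilbert space containing $\mathcal H$ with $N\mathcal H\subseteq\mathcal H$ and $N|_{\mathcal H}=S$.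

\begin{definition}\label{def:C4}
An operator $T\in L(\mathcal H)$ \emph{satisfies $(C_4)$} if there are $S\in AN(\mathcal H)$, a normal operator $N\in L(\mathcal H\oplus\mathcal H)$ and $K\in\mathcal C_2(\mathcal H\oplus\mathcal H)$ with $T\oplus S=N+K$.
\end{definition}

Voiculescu's Conjecture~4 states that every $T\in AN(\mathcal H)$ satisfies $(C_4)$. The upper left corner of the identity $T\oplus S=N+K$ writes $T$ as the compression of $N$ to the first summand plus a Hilbert--Schmidt operator, and the phrase ``$T$ is the compression modulo the Hilbert--Schmidt class of a normal operator'' means here exactly that $T$ satisfies $(C_4)$.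

The classes $\mathcal C_1$ and $\mathcal C_2$ occur together because the self-commutator is quadratic. If $T\oplus S=N+K$, the off-diagonal entries of $N$ are Hilbert--Schmidt, and the self-commutator of the corner of $N$ is a difference of products of two such entries, hence trace class (Lemma~\ref{lem:corner}). So $(C_4)$ forces $T\in AN(\mathcal H)+\mathcal C_2$. The conjecture says that this condition is also sufficient, since a Hilbert--Schmidt perturbation $R$ of $T$ can be absorbed into $K$ as $R\oplus0$.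

Fix an orthonormal basis $(e_n)_{n\ge0}$ of $\mathcal H$. For a bounded sequence $v=(v_n)_{n\ge1}$ with $v_n\ge0$ let $T_ve_n=v_{n+1}e_{n+1}$, and put $v_0=0$. A \emph{weighted shift} is an operator $T_w$ with all $w_n>0$. From $T_v^*e_n=v_ne_{n-1}$ for $n\ge1$ and $T_v^*e_0=0$ we get $T_v^*T_ve_n=v_{n+1}^2e_n$ and $T_vT_v^*e_n=v_n^2e_n$. Hence $\|T_v\|=\sup_nv_n$ and
\begin{equation}\label{eq:D}
D_{T_v}e_n=(v_{n+1}^2-v_n^2)e_n\quad(n\ge0),\qquad \|D_{T_v}\|_1=v_1^2+V(v),\qquad V(v):=\sum_{n\ge1}|v_{n+1}^2-v_n^2|.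
\end{equation}
Thus $T_v$ is almost normal if and only if the squared weights have bounded variation, and $T_w$ is hyponormal if and only if $(w_n)$ is nondecreasing. In the hyponormal case $w_n\uparrow w_\infty=\|T_w\|$, and the sum in \eqref{eq:D} telescopes:
\begin{equation}\label{eq:hypo}
\|D_{T_w}\|_1=\operatorname{Tr}D_{T_w}=w_\infty^2=\|T_w\|^2 .
\end{equation}

The simplest case is the unweighted shift $U$, with all weights $1$. Let $(e_n)$ and $(f_n)$ be two copies of the basis, one in each summand of $\mathcal H\oplus\mathcal H$. Then $U\oplus U^*$ moves basis vectors along the two chains $\cdots\to f_1\to f_0\to0$ and $e_0\to e_1\to\cdots$. Adding the arrow $f_0\to e_0$ produces the bilateral shift, which is unitary. So $U\oplus U^*=N+K$ with $K$ of rank one and $\|K\|_2=1$. If $T_w$ is hyponormal and $\sum(w_\infty-w_n)^2<\infty$, then $T_w-w_\infty U\in\mathcal C_2$ and $(C_4)$ follows. A result of Pasnicu goes further: $(C_4)$ holds whenever $w_n\uparrow w_\infty$ and $\sum(w_\infty-w_n)^p$ converges for some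 $p>0$. The weights $w_n=1-1/\log(n+2)$ increase to $1$ and satisfy this for no $p$, because $(\log(n+2))^p\le n$ for large $n$. The following question is stated as open in \cite{remark}.

\begin{quote}
\emph{Does every hyponormal weighted shift $T$ with $D_T\in\mathcal C_1$ satisfy $(C_4)$?}
\end{quote}

The example of $U$ suggests the answer yes, with $S=T^*$. Some summand is needed, since a hyponormal weighted shift is never itself normal plus Hilbert--Schmidt, the obstruction being $\operatorname{Tr}D_T\ne0$ (Remark~\ref{rem:summand}); and $D_{T^*}=-D_T$ cancels this trace. But the argument for $U$ does not extend to slowly converging weights. Joining $f_0$ to $e_0$ gives a bilateral weighted shift, such a shift is normal only if its weights have constant modulus, and making them constant is a Hilbert--Schmidt change only if $\sum(w_\infty-w_n)^2<\infty$. The normal operator has to leave the given basis.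

\begin{theorem}\label{thm:hypo}
Let $T$ be a hyponormal weighted shift. Then $D_T\in\mathcal C_1$, and there are a normal operator $N$ and $K\in\mathcal C_2$ on $\mathcal H\oplus\mathcal H$ with $T\oplus T^*=N+K$ and $\|K\|_2^2\le26\,\|T\|^2$. In particular $T$ satisfies $(C_4)$ with $S=T^*\in AN(\mathcal H)$.
\end{theorem}

Monotonicity of the weights plays no role in the construction; only the variation of their squares does.

\begin{proposition}\label{prop:main}
Let $v$ be bounded, $v_n\ge0$, and $T_v\in AN(\mathcal H)$, that is, $V(v)<\infty$. Then $T_v\oplus T_v^*=N+K$ with $N$ normal and $\|K\|_2^2\le26\,\|D_{T_v}\|_1$.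
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:hypo} from Proposition~\ref{prop:main}]
By \eqref{eq:hypo}, $\|D_T\|_1=\|T\|^2<\infty$, and $T^*\in AN(\mathcal H)$ because $D_{T^*}=-D_T$. Apply the proposition with $v=w$.
\end{proof}

For an arbitrary weighted shift the proposition leads to a characterization and a two-sided estimate.

\begin{theorem}\label{thm:class}
Let $T=T_w$ be a weighted shift.

\emph{(A)} The following are equivalent:
\begin{enumerate}
\item[(i)] $T\oplus S=N+K$ with $S\in AN(\mathcal H)$, $N$ normal, $K\in\mathcal C_2$;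
\item[(ii)] $T\oplus S=N+K$ with some $S\in L(\mathcal H)$, $N$ normal, $K\in\mathcal C_2$;
\item[(iii)] $T\in AN(\mathcal H)+\mathcal C_2(\mathcal H)$;
\item[(iv)] there is $v=(v_n)_{n\ge1}$, $v_n\ge0$, with $\sum|v_{n+1}^2-v_n^2|<\infty$ and $\sum(w_n-v_n)^2<\infty$.
\end{enumerate}
In particular every almost normal weighted shift satisfies $(C_4)$.

\emph{(B)} Let $\kappa(T)=\inf\|K\|_2^2$ over all representations in \emph{(ii)}, and let
\[
E(w)=\inf_v\Big\{\|D_{T_v}\|_1+\sum_{n\ge1}(w_n-v_n)^2\Big\}
\]
over bounded nonnegative $v$, the value $+\infty$ being allowed for both. Then $\frac13E(w)\le\kappa(T)\le27\,E(w)$. The upper bound is already achieved with $S\in AN(\mathcal H)$: if $E(w)<\infty$, some representation in \emph{(i)} has $\|K\|_2^2\le27\,E(w)$.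

\emph{(C)} If $T$ is hyponormal, every representation in \emph{(ii)} has $\|K\|_2\ge\|T\|$, so that $\|T\|^2\le\kappa(T)\le26\,\|T\|^2$. A representation with $\|K\|_2=\|T\|$ exists if and only if $T$ is subnormal, and in that case $S$ can be chosen in $AN(\mathcal H)$. So the constant $1$ in the lower bound is sharp.
\end{theorem}

A \emph{bilateral weighted shift} is an operator $Te_n=w_{n+1}e_{n+1}$, $n\in\mathbb Z$, where $(e_n)_{n\in\mathbb Z}$ is an orthonormal basis of $\mathcal H$ and $(w_n)_{n\in\mathbb Z}$ is a bounded complex sequence.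

\begin{corollary}\label{cor:bilateral}
Every almost normal bilateral weighted shift satisfies $(C_4)$.
\end{corollary}

Section~\ref{sec:swap} shows the idea on a shift whose weights jump once, and Section~\ref{sec:construction} proves Proposition~\ref{prop:main}. Theorem~\ref{thm:class} and Corollary~\ref{cor:bilateral} are proved in Sections~\ref{sec:necessary} and~\ref{sec:bilateral}.

\section{Trace class, Hilbert--Schmidt class, and a family of normal operators}\label{sec:facts}

Let $\mathcal B$ be an orthonormal basis of a separable Hilbert space. We use the following standard facts.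
\begin{enumerate}
\item[(F1)] The number $\|K\|_2^2=\sum_{b\in\mathcal B}\|Kb\|^2=\sum_{b,b'\in\mathcal B}|\langle Kb,b'\rangle|^2$ does not depend on $\mathcal B$, and $K\in\mathcal C_2$ means $\|K\|_2<\infty$. The function $\|\cdot\|_2$ is a norm on $\mathcal C_2$, $\|K^*\|_2=\|K\|_2$, and $\|K\|_2^2=\sum_{i,j}\|K_{ij}\|_2^2$ for a block matrix $K=(K_{ij})$.
\item[(F2)] $D\in\mathcal C_1$ means $\|D\|_1=\sum_{b\in\mathcal B}\langle|D|b,b\rangle<\infty$, where $|D|=(D^*D)^{1/2}$, and $\|\cdot\|_1$ is a norm on $\mathcal C_1$. For $D\in\mathcal C_1$ we have $\sum_b|\langle Db,b\rangle|\le\|D\|_1$, and $\operatorname{Tr}D=\sum_b\langle Db,b\rangle$ does not depend on $\mathcal B$. If $D$ is diagonal with entries $d_b$, then $\|D\|_1=\sum|d_b|$.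
\item[(F3)] $X\in\mathcal C_2$ if and only if $X^*X\in\mathcal C_1$, if and only if $XX^*\in\mathcal C_1$; then $\|X^*X\|_1=\operatorname{Tr}X^*X=\|X\|_2^2=\operatorname{Tr}XX^*=\|XX^*\|_1$.
\end{enumerate}
For bounded nonnegative $v,v'$, (F1) gives $\|T_v-T_{v'}\|_2^2=\sum_{n\ge1}(v_n-v_n')^2$.

The normal operators that we construct all have one form.
\begin{enumerate}
\item[(F4)] Let $\mathcal B$ be the disjoint union of sets $P_k$, and let $W_k$ be an operator on the closed span of $P_k$ that maps $P_k$ bijectively onto $P_k$ up to signs. Then $W_k$ carries an orthonormal basis to an orthonormal basis, so it is unitary. If $c_k\ge0$ and $\sup_kc_k<\infty$, then $N=\bigoplus_kc_kW_k$ is bounded and $N^*N=\bigoplus_kc_k^2I=NN^*$.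
\end{enumerate}
In pictures, $P_k$ will be a closed path or a two-sided infinite path of orthonormal vectors, and every arrow on it carries the same weight $c_k$.

\section{Exchanging two chains}\label{sec:swap}

Let $A=T_v\oplus T_v^*$. In the bases $(e_n)$, $(f_n)$ of the two summands,
\begin{equation}\label{eq:A}
Ae_{n-1}=v_ne_n,\qquad Af_n=v_nf_{n-1}\quad(n\ge1),\qquad Af_0=0 .
\end{equation}
The weight $v_n$ appears twice, once on the outgoing chain of the $e$'s and once on the incoming chain of the $f$'s. This suggests cutting both chains wherever the weight changes and joining each piece of the outgoing chain with the piece of the incoming chain that has the same weight, to form a closed path as in (F4). We call $\|A-N\|_2^2$ the \emph{cost} of $N$; by (F1) it can be computed vector by vector in any orthonormal basis.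

\begin{example}[one jump]\label{ex:jump}
Let $L\ge2$, $v_n=c$ for $1\le n\le L$ and $v_n=c'$ for $n>L$, with $c,c'>0$ and $\delta=|c'-c|$. Put $Nf_0=ce_0$, at cost $c^2$.

\emph{Abrupt exchange.} Put $Ne_{L-1}=cf_{L-1}$ and $Nf_L=-c'e_L$, and let $N=A$ on all other basis vectors. Then $N$ acts with weight $c$ along the closed path $e_0\to\cdots\to e_{L-1}\to f_{L-1}\to\cdots\to f_0\to e_0$, and with weight $c'$ along $\cdots\to f_{L+1}\to f_L\to-e_L$, $e_L\to e_{L+1}\to\cdots$. It is normal by (F4). The vectors $e_{L-1}$ and $f_L$ cost $\|ce_L-cf_{L-1}\|^2+\|cf_{L-1}+c'e_L\|^2=3c^2+c'^2$.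

\emph{Exchange in two steps.} Replace $e_{L-1},f_{L-1}$ by the orthonormal pair $u=(e_{L-1}+f_{L-1})/\sqrt2$, $z=(f_{L-1}-e_{L-1})/\sqrt2$, and put
\[
Ne_{L-2}=cu,\qquad Nu=cf_{L-2},\qquad Nf_L=c'z,\qquad Nz=-c'e_L ,
\]
with $N=A$ on the remaining basis vectors. The paths are now $e_0\to\cdots\to e_{L-2}\to u\to f_{L-2}\to\cdots\to f_0\to e_0$ with weight $c$, and $\cdots\to f_L\to z\to-e_L$, $e_L\to\cdots$ with weight $c'$, so $N$ is again normal. On the other hand
\[
Ae_{L-2}=ce_{L-1},\qquad Au=c\,\frac{e_L+f_{L-2}}{\sqrt2},\qquad Af_L=cf_{L-1},\qquad Az=c\,\frac{f_{L-2}-e_L}{\sqrt2},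
\]
and each of these four vectors makes an angle of $\pi/4$ with the corresponding value of $N$. The first two cost $(2-\sqrt2)c^2$ each, and the last two cost $c^2+c'^2-\sqrt2\,cc'=\delta^2+(2-\sqrt2)cc'$ each. For $c'$ close to $c$ the total is about $4(2-\sqrt2)c^2<2.4\,c^2$, against about $4c^2$ for the abrupt exchange.
\end{example}

An abrupt exchange costs at least $3c^2$, however small the jump. For slowly converging weights infinitely many exchanges are needed, and when the weights stay away from $0$ these costs are not summable. The gain in the two-step exchange comes from the fact that the cost of turning is quadratic in the angle: a quarter turn made in $M$ steps costs about $M\cdot(1/M)^2=1/M$.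

\begin{lemma}[slow exchange]\label{lem:swap}
Let $M\ge1$, $c,c'\ge0$, let $x_0,\dots,x_M,y_0,\dots,y_M$ be orthonormal vectors, and let $G$ be an operator with $Gx_j=cx_{j+1}$ and $Gy_j=cy_{j+1}$ for $0\le j<M$. Put $\theta_j=\pi j/(2M)$ and
\[
u_j=\cos\theta_j\,x_j+\sin\theta_j\,y_j,\qquad z_j=-\sin\theta_j\,x_j+\cos\theta_j\,y_j\qquad(0\le j\le M).
\]
Then $u_j,z_j$ is an orthonormal basis of the span of $x_j,y_j$; we have $u_0=x_0$, $u_M=y_M$, $z_0=y_0$, $z_M=-x_M$; and
\begin{equation}\label{eq:swapcost}
\sum_{j=0}^{M-1}\Big(\|Gu_j-cu_{j+1}\|^2+\|Gz_j-c'z_{j+1}\|^2\Big)\le M(c'-c)^2+\frac{\pi^2}{4M}\,(c^2+cc').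
\end{equation}
\end{lemma}

\begin{proof}
The pair $u_j,z_j$ arises from $x_j,y_j$ by a rotation through $\theta_j$, and $\theta_0=0$, $\theta_M=\pi/2$; this gives the first two assertions. Let $\Delta=\pi/(2M)$ and $0\le j<M$. Then $Gu_j=ca_j$ and $Gz_j=cb_j$ with the unit vectors
\[
a_j=\cos\theta_j\,x_{j+1}+\sin\theta_j\,y_{j+1},\qquad b_j=-\sin\theta_j\,x_{j+1}+\cos\theta_j\,y_{j+1},
\]
and $\langle a_j,u_{j+1}\rangle=\langle b_j,z_{j+1}\rangle=\cos\theta_j\cos\theta_{j+1}+\sin\theta_j\sin\theta_{j+1}=\cos\Delta$. For unit vectors $a,b$ with $\langle a,b\rangle=\cos\Delta$ and $s,t\ge0$,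
\[
\|sa-tb\|^2=(s-t)^2+2st(1-\cos\Delta)\le(s-t)^2+st\,\Delta^2 .
\]
So the $j$th term in \eqref{eq:swapcost} is at most $c^2\Delta^2+(c'-c)^2+cc'\Delta^2$. Sum over $j$ and use $M\Delta^2=\pi^2/(4M)$.
\end{proof}

The path $u_0\to\cdots\to u_M$ starts on the $x$-chain and ends on the $y$-chain, and the path $z_0\to\cdots\to z_M$ does the opposite. In Example~\ref{ex:jump}, for $M\le L$, take $x_j=e_{L-M+j}$ and $y_j=f_{L-j}$. The $u$-path leads from $e_{L-M}$ to $f_{L-M}$ and closes the inner path; the $z$-path leads from $f_L$ to $-e_L$ and joins the outer chains. The cases $M=1,2$ are the two exchanges of the example.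

The two terms on the right of \eqref{eq:swapcost} pull in opposite directions. Turning costs about $c^2/M$. But the $z$-path belongs to the outer path and must carry the weight $c'$, while $A$ has weight $c$ there; this costs $M\delta^2$. The terms balance when $M$ is of the order $c/\delta$, and then both are of the order $c\delta$, which is at most $|c'^2-c^2|$. This is the contribution of the jump to $\|D_{T_v}\|_1$, and it explains why the cost in Proposition~\ref{prop:main} is controlled by the trace norm of the self-commutator.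

The lemma requires the same weight $c$ on $M$ consecutive arrows of both chains. The choice $S=T_v^*$ makes the weights on the two chains agree; to make them constant over long stretches, we first replace $v$ by a step function.

\section{Proof of Proposition~\ref{prop:main}}\label{sec:construction}

\subsection{Approximation by a step function}

Suppose that on a block of $L$ consecutive indices the weights are near $c$ and their squares have variation $V$. The jump $\delta$ to the next block satisfies $c\delta\le V$, so an exchange of length about $c^2/V$ has cost of order $V$; it fits into the block if $LV\ge c^2$. On the other hand the weights in the block differ from $c$ by at most $V/c$, so making them constant costs at most $LV^2/c^2$, and this is at most $V$ if $LV\le c^2$. The two requirements meet at $LV\approx c^2$, so we end each block at the first moment when $LV\ge c^2$.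

\begin{lemma}\label{lem:blocks}
Let $v$ be as in Proposition~\ref{prop:main}. There is a finite or infinite sequence of integers $0=q_0<q_1<\cdots$ with the following properties. Let $I_k=\{q_k+1,\dots,q_{k+1}\}$ be the \emph{finite blocks}; if the sequence ends with $q_r$, let $I_r=\{n:n>q_r\}$ be the \emph{last block}. Put $c_k=v_{q_k+1}$ for every block, and $L_k=q_{k+1}-q_k$, $V_k=\sum_{n\in I_k}|v_{n+1}^2-v_n^2|$ for finite blocks. Then $v_n=c_r$ on the last block, if there is one, and for every finite block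
\begin{equation}\label{eq:blocks}
c_k^2\le L_kV_k,\qquad |c_{k+1}^2-c_k^2|\le V_k,\qquad \sum_{n\in I_k}(v_n-c_k)^2\le2V_k .
\end{equation}
Moreover $\sum_kV_k\le V(v)$.
\end{lemma}

\begin{proof}
Suppose $q_k$ is chosen. Let $p=q_k+1$, so $c_k=v_p$, and let $\varphi(L)=\sum_{n=p}^{p+L-1}|v_{n+1}^2-v_n^2|$ for $L\ge1$. The function $\varphi$ is nondecreasing, and $|v_{p+i}^2-c_k^2|\le\varphi(i)$ for $i\ge1$.

If $L\varphi(L)<c_k^2$ for all $L\ge1$, we stop. Then $\varphi(L)<c_k^2/L\to0$, and a nonnegative nondecreasing function that tends to $0$ vanishes. So $v_n=c_k$ for all $n\ge p$.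

Otherwise let $L_k$ be the least $L\ge1$ with $L\varphi(L)\ge c_k^2$, and put $q_{k+1}=q_k+L_k$. Then $V_k=\varphi(L_k)$ and $c_{k+1}=v_{p+L_k}$, which gives the first two inequalities in \eqref{eq:blocks}. If $L_k=1$, the block is $\{p\}$ and the sum in the third inequality is $0$. Let $L_k\ge2$. By minimality $(L_k-1)\varphi(L_k-1)<c_k^2$; in particular $c_k>0$. For $1\le i\le L_k-1$,
\[
|v_{p+i}-c_k|=\frac{|v_{p+i}^2-c_k^2|}{v_{p+i}+c_k}\le\frac{\varphi(L_k-1)}{c_k}<\frac{c_k}{L_k-1}.
\]
The sum of these $L_k-1$ squares is at most $c_k^2/(L_k-1)\le2c_k^2/L_k\le2V_k$. Finally $\sum_kV_k\le V(v)$ because the blocks are disjoint.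
\end{proof}

Let $v_n'=c_k$ for $n\in I_k$, and let $A=T_v\oplus T_v^*$, $A'=T_{v'}\oplus T_{v'}^*$. By (F1) and Lemma~\ref{lem:blocks},
\begin{equation}\label{eq:flat}
\|A-A'\|_2^2=2\sum_{n\ge1}(v_n-v_n')^2\le4\sum_kV_k\le4V(v).
\end{equation}

\subsection{The windows}

We perform one slow exchange at the end of each finite block. Using the whole block, $M=L_k$, would be too expensive: in Example~\ref{ex:jump} with $L$ large the first block has length $L$, and $L\delta^2$ is not bounded by a fixed multiple of $V_0=|c'^2-c^2|$. For a finite block $k$ put $\delta_k=|c_{k+1}-c_k|$ and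
\[
M_k=\lceil c_k^2/V_k\rceil\ \text{ if }c_k>0,\qquad M_k=1\ \text{ if }c_k=0;
\]
in the first case $V_k>0$ by \eqref{eq:blocks}. We claim that
\begin{equation}\label{eq:M}
1\le M_k\le L_k,\qquad \frac{c_k^2}{M_k}\le V_k,\qquad M_k\delta_k^2\le2V_k,\qquad c_kc_{k+1}\le c_k^2+V_k .
\end{equation}
If $c_k>0$, then $0<c_k^2/V_k\le L_k$ by \eqref{eq:blocks} and $L_k$ is an integer, which gives the first two statements; for $c_k=0$ they are immediate. Next, $V_k\ge|c_{k+1}^2-c_k^2|=\delta_k(c_k+c_{k+1})$, and $c_k+c_{k+1}$ is at least $c_k$ and at least $\delta_k$. So $c_k\delta_k\le V_k$ and $\delta_k^2\le V_k$. If $c_k>0$, then $M_k\le c_k^2/V_k+1$ gives $M_k\delta_k^2\le(c_k\delta_k)^2/V_k+\delta_k^2\le2V_k$; if $c_k=0$, then $M_k\delta_k^2=\delta_k^2\le V_k$. Finally $c_kc_{k+1}\le c_k^2+c_k\delta_k\le c_k^2+V_k$.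

Put $m_k=q_{k+1}-M_k$, so that $q_k\le m_k<q_{k+1}$, and
\[
x^k_j=e_{m_k+j},\qquad y^k_j=f_{q_{k+1}-j}\qquad(0\le j\le M_k).
\]
For $0\le j<M_k$ the indices $m_k+j+1$ and $q_{k+1}-j$ lie in $\{m_k+1,\dots,q_{k+1}\}\subseteq I_k$, so \eqref{eq:A} for $v'$ gives $A'x^k_j=c_kx^k_{j+1}$ and $A'y^k_j=c_ky^k_{j+1}$. Lemma~\ref{lem:swap} applies with $G=A'$, $c=c_k$, $c'=c_{k+1}$, $M=M_k$. Call the resulting vectors $u^k_j,z^k_j$; their endpoints are
\begin{equation}\label{eq:ends}
u^k_0=e_{m_k},\qquad u^k_{M_k}=f_{m_k},\qquad z^k_0=f_{q_{k+1}},\qquad z^k_{M_k}=-e_{q_{k+1}} .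
\end{equation}

\subsection{The normal operator}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,thick,scale=1]
\draw[dotted,thin] (2,1.6)--(4,1.6) (2,0)--(4,0) (6.5,1.6)--(8.5,1.6) (6.5,0)--(8.5,0);
\draw[->] (0,1.6)--(2,1.6);
\draw[->] (2,1.6) .. controls (4.4,1.3) and (4.4,0.3) .. (2,0);
\draw[->] (2,0)--(0,0);
\draw[->] (0,0)--(0,1.6);
\draw[->,dashed] (4,1.6)--(6.5,1.6);
\draw[->,dashed] (6.5,1.6) .. controls (8.9,1.3) and (8.9,0.3) .. (6.5,0);
\draw[->,dashed] (6.5,0)--(4,0);
\draw[->,dashed] (4,0) .. controls (1.6,0.3) and (1.6,1.3) .. (4,1.6);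
\draw[->] (8.5,1.6)--(10.3,1.6);
\draw[->] (10.3,0)--(8.5,0);
\draw[->] (8.5,0) .. controls (6.1,0.3) and (6.1,1.3) .. (8.5,1.6);
\node[above] at (0,1.6) {$e_0$}; \node[above] at (2,1.6) {$e_{m_0}$}; \node[above] at (4,1.6) {$e_{q_1}$}; \node[above] at (6.5,1.6) {$e_{m_1}$}; \node[above] at (8.5,1.6) {$e_{q_2}$};
\node[below] at (0,0) {$f_0$}; \node[below] at (2,0) {$f_{m_0}$}; \node[below] at (4,0) {$f_{q_1}$}; \node[below] at (6.5,0) {$f_{m_1}$}; \node[below] at (8.5,0) {$f_{q_2}$};
\node at (4.1,0.8) {$u^0$}; \node at (1.9,0.8) {$z^0$}; \node at (8.6,0.8) {$u^1$}; \node at (6.4,0.8) {$z^1$};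
\node at (0.9,0.8) {$c_0$}; \node at (5.25,0.8) {$c_1$}; \node at (9.7,0.8) {$c_2$};
\end{tikzpicture}
\caption{The normal operator $N$. The operator $A'$ moves the vectors $e_n$ (top row) to the right and the vectors $f_n$ (bottom row) to the left. In each window (dotted) these vectors are replaced by rotated vectors $u^k_j$, leading from the top row to the bottom row, and $z^k_j$, leading from the bottom row to the top row. The result is a sequence of paths, drawn alternately solid and dashed, and $N$ moves along the $k$th path with constant weight $c_k$.}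
\label{fig:links}
\end{figure}

For each block $k$ let
\[
P_k=\{e_n,f_n:\ q_k\le n\le m_k\}\cup\{u^k_j:\ 0<j<M_k\}\cup\{z^{k-1}_j:\ 0<j<M_{k-1}\}.
\]
Here the third set is omitted for $k=0$; for a last block the condition on $n$ is $n\ge q_k$ and the second set is omitted. The third set makes sense for $k\ge1$ because block $k-1$ is finite.

The sets $P_k$ are disjoint, and their union $\mathcal B$ is an orthonormal basis of $\mathcal H\oplus\mathcal H$. Indeed, each $n\ge0$ lies in exactly one of the ranges $q_k\le n\le m_k$ ($n\ge q_k$ for a last block) and $m_k<n<q_{k+1}$. The vectors $e_n,f_n$ of the first kind belong to $\mathcal B$. The vectors $e_n,f_n$ with $m_k<n<q_{k+1}$ are the $x^k_j,y^k_j$ with $0<j<M_k$, and in $\mathcal B$ each pair $x^k_j,y^k_j$ is replaced by the orthonormal basis $u^k_j,z^k_j$ of its span.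

Define $W_k$ on the closed span of $P_k$ by
\begin{align*}
W_ke_n&=e_{n+1}&&(q_k\le n<m_k), & W_ku^k_j&=u^k_{j+1}&&(0\le j<M_k),\\
W_kf_n&=f_{n-1}&&(q_k<n\le m_k), & W_kz^{k-1}_j&=z^{k-1}_{j+1}&&(0\le j<M_{k-1}).
\end{align*}
For $k=0$ the rule for $z^{k-1}_j$ is replaced by $W_0f_0=e_0$; for a last block the rule for $u^k_j$ is omitted and there is no upper bound on $n$. By \eqref{eq:ends} the rules with $j=0$ define $W_k$ on $e_{m_k}=u^k_0$ and on $f_{q_k}=z^{k-1}_0$, so each vector of $P_k$ is covered by exactly one rule. For a finite block $k\ge1$, again by \eqref{eq:ends}, $W_k$ moves along the closed path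
\[
e_{q_k}\to\cdots\to e_{m_k}=u^k_0\to\cdots\to u^k_{M_k}=f_{m_k}\to\cdots\to f_{q_k}=z^{k-1}_0\to\cdots\to z^{k-1}_{M_{k-1}}=-e_{q_k},
\]
which visits every vector of $P_k$ once (Figure~\ref{fig:links}). For a finite block $k=0$ the final stretch is the single arrow $f_0\to e_0$. For a last block $k\ge1$ the path is two-sided infinite,
\[
\cdots\to f_{q_k+1}\to f_{q_k}=z^{k-1}_0\to\cdots\to z^{k-1}_{M_{k-1}}=-e_{q_k},\qquad e_{q_k}\to e_{q_k+1}\to\cdots,
\]
and for a last block $k=0$ it is $\cdots\to f_1\to f_0\to e_0\to e_1\to\cdots$. In each case $W_k$ maps $P_k$ bijectively onto $P_k$ up to one sign. Since $c_k\le\sup_nv_n$, the operator $N=\bigoplus_kc_kW_k$ is bounded and normal by (F4).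

\subsection{The cost}

We sum $\|(A'-N)b\|^2$ over $b\in\mathcal B$, grouping the vectors by the rule that defines $N$ on them.
\begin{itemize}
\item For $f_0$ we have $A'f_0=0$ and $Nf_0=c_0e_0$, so the contribution is $c_0^2=v_1^2$.
\item For $e_n$ with $q_k\le n<m_k$ we have $n+1\in I_k$, so $A'e_n=c_ke_{n+1}=Ne_n$. For $f_n$ with $q_k<n\le m_k$ we have $n\in I_k$, so $A'f_n=c_kf_{n-1}=Nf_n$. The same holds on a last block. These vectors contribute $0$.
\item The remaining vectors are $u^k_j,z^k_j$ with $k$ a finite block and $0\le j<M_k$. Here $Nu^k_j=c_ku^k_{j+1}$, while $z^k_j\in P_{k+1}$ and $Nz^k_j=c_{k+1}z^k_{j+1}$. By \eqref{eq:swapcost} and \eqref{eq:M}, window $k$ contributes at most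
\[
M_k\delta_k^2+\frac{\pi^2}{4}\Big(\frac{2c_k^2}{M_k}+\frac{V_k}{M_k}\Big)\le\Big(2+\frac{3\pi^2}{4}\Big)V_k .
\]
\end{itemize}
Since $\pi^2<9.87$, we have $2+3\pi^2/4<9.41$, and $\sum_kV_k\le V(v)$ together with \eqref{eq:D} gives
\[
\|A'-N\|_2^2\le v_1^2+9.41\,V(v)\le9.41\,\|D_{T_v}\|_1 .
\]
With \eqref{eq:flat}, $K=A-N$ satisfies $\|K\|_2\le(2+\sqrt{9.41})\,\|D_{T_v}\|_1^{1/2}$. As $\sqrt{9.41}<3.07$, we have $(2+\sqrt{9.41})^2=13.41+4\sqrt{9.41}<25.7$. Therefore
\begin{equation}\label{eq:257}
\|K\|_2^2\le25.7\,\|D_{T_v}\|_1\le26\,\|D_{T_v}\|_1,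
\end{equation}
which proves Proposition~\ref{prop:main}. \qed

The hypothesis $V(v)<\infty$ entered only when the bounds for single blocks were summed. Zero weights cause no difficulty in the construction, and they have to be allowed: the sequences $v$ in Theorem~\ref{thm:class}(A)(iv) and the weights in Corollary~\ref{cor:bilateral} may vanish.

\section{Necessary conditions and the proof of Theorem~\ref{thm:class}}\label{sec:necessary}

We first pass from a representation on $\mathcal H\oplus\mathcal H$ to an almost normal operator on $\mathcal H$. No assumption on $S$ beyond boundedness is needed.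

\begin{lemma}\label{lem:corner}
Let $T,S\in L(\mathcal H)$ and $T\oplus S=N+K$ with $N$ normal and $K=(K_{ij})_{i,j=1,2}\in\mathcal C_2$. Then $B=T-K_{11}$ is almost normal, with
\[
\|D_B\|_1\le\|K_{12}\|_2^2+\|K_{21}\|_2^2,\qquad \operatorname{Tr}D_B=\|K_{12}\|_2^2-\|K_{21}\|_2^2 .
\]
\end{lemma}

\begin{proof}
We have
\[
N=\begin{pmatrix}B&-K_{12}\\-K_{21}&S-K_{22}\end{pmatrix}.
\]
The $(1,1)$ entry of $N^*N$ is $B^*B+K_{21}^*K_{21}$, and that of $NN^*$ is $BB^*+K_{12}K_{12}^*$. Hence $D_B=K_{12}K_{12}^*-K_{21}^*K_{21}$, and (F3) gives the claims.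
\end{proof}

The operator $B$ need not be a shift, and we want to return to a condition on sequences. The diagonal entries of $D_B$ involve only the norms of the rows and columns of the matrix of $B$. Off the subdiagonal this matrix is square summable, so the subdiagonal behaves like the weight sequence of an almost normal shift.

\begin{lemma}\label{lem:diag}
Let $T=T_w$ be a weighted shift and $T=B+R$ with $B\in AN(\mathcal H)$, $R\in\mathcal C_2$. Put $v_n=|\langle Be_{n-1},e_n\rangle|$ for $n\ge1$. Then $v$ is bounded,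
\begin{equation}\label{eq:diag}
\|D_{T_v}\|_1\le\|D_B\|_1+2\|R\|_2^2,\qquad\sum_{n\ge1}(w_n-v_n)^2\le\|R\|_2^2,
\end{equation}
the limit $w_\infty=\lim w_n$ exists, and $\operatorname{Tr}D_B=w_\infty^2$.
\end{lemma}

\begin{proof}
We have $v_n\le\|B\|$. Let $r_{ij}=\langle Re_j,e_i\rangle$ and $b_{ij}=\langle Be_j,e_i\rangle$. Then $b_{ij}=-r_{ij}$ for $i\ne j+1$, and $b_{n,n-1}=w_n-r_{n,n-1}$. The latter gives $|w_n-v_n|\le|r_{n,n-1}|$, hence the second inequality in \eqref{eq:diag}. Put $v_0=0$ and
\[
\alpha_n=\sum_{i\ne n+1}|r_{in}|^2,\qquad\beta_n=\sum_{j\ne n-1}|r_{nj}|^2\qquad(n\ge0).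
\]
Column $n$ and row $n$ of $(b_{ij})$ give $\|Be_n\|^2=v_{n+1}^2+\alpha_n$ and $\|B^*e_n\|^2=v_n^2+\beta_n$, so
\begin{equation}\label{eq:dn}
d_n:=\langle D_Be_n,e_n\rangle=\|Be_n\|^2-\|B^*e_n\|^2=v_{n+1}^2-v_n^2+\alpha_n-\beta_n .
\end{equation}
Summing by columns or by rows, $\sum_n\alpha_n=\sum_n\beta_n=\sum_{i\ne j+1}|r_{ij}|^2\le\|R\|_2^2$, and $\sum|d_n|\le\|D_B\|_1$ by (F2). So \eqref{eq:dn} yields $\sum_{n\ge0}|v_{n+1}^2-v_n^2|\le\|D_B\|_1+2\|R\|_2^2$, which is the first inequality by \eqref{eq:D}. In particular $v_n^2$ converges, hence so does $v_n$, and $w_n$ has the same limit $w_\infty$ because $w_n-v_n\to0$. Summing \eqref{eq:dn} over $0\le n\le m$ gives $v_{m+1}^2+\sum_{n\le m}(\alpha_n-\beta_n)$, which tends to $w_\infty^2+0$.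
\end{proof}

\begin{remark}\label{rem:summand}
A hyponormal weighted shift $T$ is not of the form $N+R$ with $N$ normal and $R\in\mathcal C_2$: Lemma~\ref{lem:diag} with $B=N$ would give $0=\operatorname{Tr}D_N=w_\infty^2=\|T\|^2>0$. So the summand $S$ in Definition~\ref{def:C4} cannot be dropped.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:class}(A)]
The implication (i)$\Rightarrow$(ii) is trivial. For (ii)$\Rightarrow$(iii), write $T=B+K_{11}$ and use Lemma~\ref{lem:corner}. The implication (iii)$\Rightarrow$(iv) is \eqref{eq:diag}. Assume (iv). Then $v_n^2$ converges, so $v$ is bounded, $T_v$ and $T_v^*$ are almost normal, and $T-T_v\in\mathcal C_2$. Proposition~\ref{prop:main} gives $T_v\oplus T_v^*=N+K'$, and hence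
\begin{equation}\label{eq:rep}
T\oplus T_v^*=N+K,\qquad K=K'+\big((T-T_v)\oplus0\big)\in\mathcal C_2,
\end{equation}
which is (i). An almost normal weighted shift satisfies (iv) with $v=w$.
\end{proof}

\begin{example}\label{ex:iv}
Condition (iv) is weaker than almost normality. For $w_n=3+(-1)^n/n$ we have $|w_{n+1}^2-w_n^2|\ge|w_{n+1}-w_n|\ge1/n$, so $T_w\notin AN(\mathcal H)$, but (iv) holds with $v_n=3$. On the other hand, $(v_{n+1}-v_n)^2\le|v_{n+1}^2-v_n^2|$ for nonnegative numbers, so (iv) implies $\sum(w_{n+1}-w_n)^2<\infty$. For $w_n=3+(-1)^n/\sqrt n$ we have $(w_{n+1}-w_n)^2\ge1/n$; these weights converge, yet no $T_w\oplus S$ is normal plus Hilbert--Schmidt.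
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:class}(B)]
Given a representation as in (ii), apply Lemma~\ref{lem:diag} to $T=B+K_{11}$ and add the two inequalities in \eqref{eq:diag}. With Lemma~\ref{lem:corner} and (F1),
\[
E(w)\le\|K_{12}\|_2^2+\|K_{21}\|_2^2+3\|K_{11}\|_2^2\le3\|K\|_2^2 .
\]
So $E(w)\le3\kappa(T)$; this also holds if there is no representation, since then $\kappa(T)=+\infty$.

For the upper bound let $E(w)<\infty$. For a bounded nonnegative $v$ put $X=\|D_{T_v}\|_1$ and $Y=\sum(w_n-v_n)^2$. By \eqref{eq:D}, $X+Y\ge v_1^2+(w_1-v_1)^2\ge w_1^2/2$, so $E(w)>0$, and we can choose $v$ with $26.7\,(X+Y)\le27\,E(w)$. The representation \eqref{eq:rep} has $S=T_v^*\in AN(\mathcal H)$, and by \eqref{eq:257} and the Cauchy--Schwarz inequality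
\[
\|K\|_2\le\sqrt{25.7}\,\sqrt X+\sqrt Y\le\sqrt{(25.7+1)(X+Y)}\le\sqrt{27\,E(w)} .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(C)]
Let $T$ be hyponormal, so that $w_\infty=\|T\|$, and let $T\oplus S=N+K$ as in (ii). The two formulas for $\operatorname{Tr}D_B$ in Lemmas~\ref{lem:corner} and~\ref{lem:diag}, with $R=K_{11}$, give $\|K_{12}\|_2^2=\|T\|^2+\|K_{21}\|_2^2$. By (F1),
\begin{equation}\label{eq:lower}
\|K\|_2^2=\|T\|^2+\|K_{11}\|_2^2+2\|K_{21}\|_2^2+\|K_{22}\|_2^2\ge\|T\|^2 .
\end{equation}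
Together with Theorem~\ref{thm:hypo} this gives $\|T\|^2\le\kappa(T)\le26\|T\|^2$.

If $\|K\|_2=\|T\|$, then \eqref{eq:lower} forces $K_{11}=K_{21}=K_{22}=0$, so
\[
N=\begin{pmatrix}T&-K_{12}\\0&S\end{pmatrix}
\]
leaves $\mathcal H\oplus0$ invariant and restricts to $T$ there. Thus $T$ is subnormal.

Conversely, let $N_0$ be a normal extension of $T$, and let $\mathcal M$ be the closed span of the vectors $N_0^{*k}h$ with $h\in\mathcal H$, $k\ge0$. This space is separable, contains $\mathcal H$, and is invariant under $N_0^*$; it is invariant under $N_0$ because $N_0N_0^{*k}h=N_0^{*k}Th$. So $N_0|_{\mathcal M}$ is a normal extension of $T$, and so is $N=N_0|_{\mathcal M}\oplus0$ on $\mathcal M\oplus\ell^2$. The orthogonal complement of $\mathcal H$ in $\mathcal M\oplus\ell^2$ is separable and infinite dimensional, and we identify it with $\mathcal H$ by a unitary. Then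
\[
N=\begin{pmatrix}T&X\\0&Z\end{pmatrix}\quad\text{on }\mathcal H\oplus\mathcal H .
\]
The diagonal entries of $N^*N=NN^*$ read $T^*T=TT^*+XX^*$ and $X^*X+Z^*Z=ZZ^*$, that is, $XX^*=D_T$ and $D_Z=-X^*X$. By \eqref{eq:hypo} and (F3), $X\in\mathcal C_2$ with $\|X\|_2^2=\operatorname{Tr}D_T=\|T\|^2$, and $Z\in AN(\mathcal H)$. So $T\oplus Z=N+K$, where the only nonzero entry of $K$ is $K_{12}=-X$, and $\|K\|_2=\|T\|$. The unweighted shift $U$, extended by the bilateral shift, shows that the equality case occurs.
\end{proof}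

\begin{remark}\label{rem:C}
In the lower bound, hyponormality was used only to identify $w_\infty$ with $\|T\|$, and the bound fails without it. For $w_1=2$ and $w_n=1$ ($n\ge2$), the operator $T_w\oplus U^*$ differs from the bilateral shift of Section~\ref{sec:intro} only on $e_0$ and $f_0$, with $\|K\|_2^2=1+1=2<4=\|T_w\|^2$.

The equality case does not always occur. The shift with weights $1,1,2,2,2,\dots$ is hyponormal. If $N$ were a normal extension, then $\|(N^*N-I)e_0\|^2=\|N^2e_0\|^2-2\|Ne_0\|^2+1=0$, so $N^*Ne_0=e_0$ and $\|N^3e_0\|^2=\langle(N^*N)^3e_0,e_0\rangle=1$, whereas $\|T^3e_0\|^2=4$. For this shift every representation has $\|K\|_2>\|T\|$.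
\end{remark}

\section{Bilateral shifts}\label{sec:bilateral}

\begin{proof}[Proof of Corollary~\ref{cor:bilateral}]
Let $Te_n=w_{n+1}e_{n+1}$, $n\in\mathbb Z$. Write $w_n=|w_n|\omega_n$ with $|\omega_n|=1$, and determine unimodular numbers $\lambda_n$ by $\lambda_0=1$ and $\lambda_{n+1}=\lambda_n\omega_{n+1}$ for all $n\in\mathbb Z$. Then $T(\lambda_ne_n)=|w_{n+1}|\lambda_{n+1}e_{n+1}$, so after replacing $e_n$ by $\lambda_ne_n$ we may assume $w_n\ge0$. As in \eqref{eq:D}, $D_Te_n=(w_{n+1}^2-w_n^2)e_n$, and almost normality means $\sum_{n\in\mathbb Z}|w_{n+1}^2-w_n^2|<\infty$.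

Let $\mathcal H_+$ be the closed span of the $e_n$ with $n\ge0$, and $\mathcal H_-$ the closed span of the vectors $g_n=e_{-1-n}$, $n\ge0$. Let $T_+$ be the unilateral shift on $\mathcal H_+$ with weights $(w_n)_{n\ge1}$ in the basis $(e_n)_{n\ge0}$, and $T_-$ the unilateral shift on $\mathcal H_-$ with weights $(w_{-n})_{n\ge1}$ in the basis $(g_n)_{n\ge0}$. Both are almost normal by \eqref{eq:D}. For $n\ge1$ we have $Tg_n=w_{-n}e_{-n}=w_{-n}g_{n-1}=T_-^*g_n$, while $Tg_0=w_0e_0$ and $T_-^*g_0=0$. Hence $T=(T_+\oplus T_-^*)+F$ on $\mathcal H=\mathcal H_+\oplus\mathcal H_-$, where $F$ has rank at most one.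

Put $S=T_+^*\oplus T_-$ on $\mathcal H_+\oplus\mathcal H_-=\mathcal H$. Then $D_S=(-D_{T_+})\oplus D_{T_-}\in\mathcal C_1$. A permutation of the four summands, which is a unitary equivalence, carries $(T_+\oplus T_-^*)\oplus(T_+^*\oplus T_-)$ to $(T_+\oplus T_+^*)\oplus(T_-\oplus T_-^*)$. By Proposition~\ref{prop:main} the latter equals $(N_+\oplus N_-)+(K_+\oplus K_-)$ with $N_\pm$ normal and $K_\pm\in\mathcal C_2$. So $(T_+\oplus T_-^*)\oplus S$ is normal plus Hilbert--Schmidt, and adding $F\oplus0\in\mathcal C_2$ gives the same for $T\oplus S$.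
\end{proof}

\begin{thebibliography}{9}

\bibitem{remark}
\emph{A Remark Concerning Putinar's Model Of Hyponormal Weighted Shifts},
\texttt{https://cmj.math.cas.cz/full/68/4/cmj68\_4\_18.pdf}

\end{thebibliography}
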